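\title{The Hausel--Villegas conjecture on $E$-polynomials of $SL_n$- and $PGL_n$-character varieties}

\begin{abstract}
We prove the conjecture of Hausel and Villegas that, for $d$ and $e$ prime to $n$, the $E$-polynomial of the $SL_n$-character variety with twist $d$ of a surface of genus $g\ge1$ equals the stringy $E$-polynomial of the $PGL_n$-character variety with twist $e$, taken with coefficients in the $d$-th power of the gerbe of liftings. The equality holds term by term: each isotypic part on the $SL_n$ side equals a twisted sector on the $PGL_n$ side, and both are given by one explicit formula. Conversely, the equality fails for every power of the gerbe that is not prime to $n$. The proof turns both sides into point counts over finite fields, then into sums over irreducible characters of general linear groups, and evaluates these with Green's parametrization.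
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

\subsection{Character varieties}
Fix integers $g\ge1$, $n\ge2$ and a primitive $n$-th root of unity $\zeta_n\in\mathbb C$. Let $\Pi$ be the free group on $a_1,b_1,\dots,a_g,b_g$ and $\partial=[a_1,b_1]\cdots[a_g,b_g]$, where $[a,b]=aba^{-1}b^{-1}$. A homomorphism $\rho$ from $\Pi$ to a group is the same as the tuple $(A_i,B_i)=(\rho(a_i),\rho(b_i))$. For $d\in\mathbb Z$ put
\[
U^d=\{\rho\colon\Pi\to GL_n(\mathbb C)\mid \rho(\partial)=\zeta_n^dI\},\qquad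
\check U^d=\{\rho\colon\Pi\to SL_n(\mathbb C)\mid \rho(\partial)=\zeta_n^dI\}.
\]
All varieties are taken reduced. The $GL_n$- and $SL_n$-character varieties are the affine quotients by conjugation, $\mathcal M^d=U^d/\!/PGL_n$ and $\check{\mathcal M}^d=\check U^d/\!/PGL_n$. The torus $\mathbb T=\mathrm{Hom}(\Pi,\mathbb C^\times)\cong(\mathbb C^\times)^{2g}$ acts on $U^d$ by $(t\rho)(x)=t(x)\rho(x)$, and its subgroup $\Gamma=\mathrm{Hom}(\Pi,\mu_n)\cong(\mathbb Z/n)^{2g}$ preserves $\check U^d$. For $\gcd(d,n)=1$ both character varieties are nonsingular, and the $PGL_n$-character variety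
\[
\hat{\mathcal M}^d=\check{\mathcal M}^d/\Gamma\cong\mathcal M^d/\mathbb T
\]
is an affine orbifold.

\subsection{$E$-polynomials}
For a complex variety $X$ and a local system $L$ on $X$ whose compactly supported cohomology carries a mixed Hodge structure with weight filtration $W$,
\[
E(X;L)=\sum_{i,r,s}(-1)^i\,h^{r,s}\bigl(\mathrm{Gr}^W_{r+s}H^i_c(X;L)\bigr)\,u^rv^s ,
\]
and $E(X)=E(X;\mathbb C)$. This polynomial is additive for a decomposition of $X$ into a closed subvariety and its complement, and multiplicative for products. We write $q=uv$; for example $E(\mathbb C^\times)=q-1$. If a finite abelian group acts on $X$, it preserves the weight and Hodge filtrations of $H^*_c(X;\mathbb C)$, so every sum of isotypic parts $H\subset H_c^*(X;\mathbb C)$ has an $E$-polynomial $E(H)$, defined by the same formula. For a character $\kappa\in\hat\Gamma$ let $E(\check{\mathcal M}^d)_\kappa$ be that of the $\kappa$-isotypic part. Then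
\begin{equation}\label{eq:isotypic}
E(\check{\mathcal M}^d)=\sum_{\kappa\in\hat\Gamma}E(\check{\mathcal M}^d)_\kappa .
\end{equation}
The term $\kappa=1$ is $E(\hat{\mathcal M}^d)$. The other terms are lost in passing to the quotient variety. What the orbifold $\hat{\mathcal M}^d$ has in exchange is its isotropy, that is, the fixed loci of the elements of $\Gamma$, and the question is whether these recover exactly what was lost.

\subsection{The stringy $E$-polynomial}
Let $\gcd(e,n)=1$. A point of $\hat{\mathcal M}^e$ is a representation into $PGL_n$. Let $\hat B$ be the $\Gamma$-equivariant $\mathbb C^\times$-gerbe on $\check{\mathcal M}^e$, that is, the gerbe on the orbifold $\hat{\mathcal M}^e$, that obstructs lifting the universal $PGL_n$-family to an $SL_n$-family, and let $\hat B^d$ be its $d$-th power. For $\gamma\in\Gamma$, the action of $\gamma$ on the restriction of $\hat B^d$ to the fixed locus $(\check{\mathcal M}^e)^\gamma$ determines a $\Gamma$-equivariant flat line bundle, hence a rank-one local system $L_{\hat B^d,\gamma}$ on $(\check{\mathcal M}^e)^\gamma/\Gamma$.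 Section~\ref{sec:fixed} makes it concrete: $L_{\hat B^d,\gamma}=L_\gamma^{\otimes d}$, where the fiber of $L_\gamma$ at $\rho$ is the line of intertwiners from $\rho$ to $\gamma\rho$. At a fixed point write the eigenvalues of $\gamma$ on the tangent space of $\check{\mathcal M}^e$ as $e^{2\pi i r_j}$ with $0\le r_j<1$; the \emph{fermionic shift} $F(\gamma)=\sum_jr_j$ is locally constant on $(\check{\mathcal M}^e)^\gamma$. Define
\begin{equation}\label{eq:stringy}
E_{st}^{\hat B^d}(\hat{\mathcal M}^e)=\sum_{\gamma\in\Gamma}\sum_Z E\bigl(Z/\Gamma;L_{\hat B^d,\gamma}|_{Z/\Gamma}\bigr)\,(uv)^{F(\gamma)|_Z},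
\end{equation}
where $Z$ runs over the $\Gamma$-orbits of connected components of $(\check{\mathcal M}^e)^\gamma$. Here $H^*_c(Z/\Gamma;L)=H^*_c(Z;L)^\Gamma$, with the mixed Hodge structure induced from a finite cover that trivializes $L$. The following problem is posed in \cite{sheet}.

\medskip
\noindent\textbf{Conjecture} (Hausel--Villegas, 2004). \emph{If $\gcd(d,n)=\gcd(e,n)=1$, then}
\begin{equation}\label{eq:conj}
E(\check{\mathcal M}^d)=E_{st}^{\hat B^d}(\hat{\mathcal M}^e).
\end{equation}

The sums \eqref{eq:isotypic} and \eqref{eq:stringy} have $n^{2g}$ terms each, indexed by $\hat\Gamma$ and by $\Gamma$, and for $d=e$ the terms $\kappa=1$ and $\gamma=1$ are both $E(\hat{\mathcal M}^d)$. One is led to guess that the terms match one by one. They do.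

\subsection{Results}
Throughout, $m$ is a divisor of $n$ and $k=n/m$; $\mu(\cdot)$ is the M\"obius function, $\varphi(\cdot)$ is Euler's function, and $\mu_r$ is the group of $r$-th roots of unity. For a partition $\lambda$ with hook lengths $h(\square)$ and $n(\lambda)=\sum_i(i-1)\lambda_i$ put
\[
H_\lambda(q)=q^{-n(\lambda)}\prod_{\square\in\lambda}\bigl(q^{h(\square)}-1\bigr),\qquad K_\lambda=H_\lambda^{2g-2}.
\]
For $s\ge1$ define Laurent polynomials $a_{s,i}\in\mathbb Q[q^{\pm1}]$ by
\[
\log\sum_\lambda K_\lambda(q)^s\,T^{|\lambda|}=\sum_{i\ge1}a_{s,i}(q)\,T^i .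
\]
For $b,j\ge1$ put $b_j=b/\gcd(b,j)$; this is the order of $w^j$ when $w$ has order $b$. For $b\mid m$ put
\begin{equation}\label{eq:Psi}
\Psi_{m,b}(q)=\sum_{ji=k}\frac{\mu(j)}{j}\,a_{m/b_j,\,i}\bigl(q^{jb_j}\bigr).
\end{equation}

\begin{theorem}\label{thm:main}
Let $d,d',e$ be prime to $n$, and let $\kappa\in\hat\Gamma$ and $\gamma\in\Gamma$ both have order $m$. Then $F(\gamma)$ is constant on $(\check{\mathcal M}^e)^\gamma$, and
\[
E(\check{\mathcal M}^{d'})_\kappa
=E\bigl((\check{\mathcal M}^e)^\gamma/\Gamma;L_{\hat B^d,\gamma}\bigr)(uv)^{F(\gamma)}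
=\frac{q^{(g-1)n(n-1)}}{m\,(q-1)^{2g-2}}\sum_{b\mid m}\mu(b)\,\Psi_{m,b}(q).
\]
\end{theorem}

The groups $\hat\Gamma$ and $\Gamma$ are both isomorphic to $(\mathbb Z/n)^{2g}$, so they have equally many elements of each order. Summing over $\kappa$ and $\gamma$ with $d'=d$ gives:

\begin{corollary}\label{cor:conj}
The conjecture \eqref{eq:conj} holds for all $g\ge1$ and $n\ge2$.
\end{corollary}

The power of the gerbe makes sense for every integer, and the coprimality condition on it is necessary.

\begin{theorem}\label{thm:converse}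
Let $\gcd(e,n)=\gcd(d',n)=1$ and let $d$ be any integer. Then $E_{st}^{\hat B^d}(\hat{\mathcal M}^e)=E(\check{\mathcal M}^{d'})$ if and only if $\gcd(d,n)=1$.
\end{theorem}

The formula is simplest for $m=n$. Then $k=1$ and $a_{s,1}=(q-1)^{(2g-2)s}$, so $\Psi_{n,b}=(q^b-1)^{(2g-2)n/b}$.

\subsection{Outline of the proof}
An isotypic part of cohomology, or cohomology with coefficients in a local system, is not directly a point count. Section~\ref{sec:reduction} removes this difficulty: the mapping class group shows that the terms depend only on orders of group elements, and sums of terms over a cyclic group are $E$-polynomials of explicit varieties of matrices. Section~\ref{sec:counts} counts their points over $\mathbb F_q$. The $SL_n$ side gives a sum over the characters of $GL_n(\mathbb F_q)$ fixed by tensoring with a linear character of order $m$; the $PGL_n$ side gives, for each $b\mid m$, a sum over the Galois-invariant characters of $GL_k(\mathbb F_{q^b})$. Section~\ref{sec:green} shows that both kinds of characters have the same labels and evaluates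 the sums. Section~\ref{sec:examples} shows the mechanism in genus one and in rank two.

\section{Fixed loci, intertwiners and the shift}\label{sec:fixed}

\subsection{Irreducibility}
The first use of coprimality is the following.

\begin{lemma}\label{lem:irr}
Let $K$ be a field containing a primitive $n$-th root of unity $\zeta$, let $\gcd(d,n)=1$, and let $\rho\colon\Pi\to GL_n(K)$ satisfy $\rho(\partial)=\zeta^dI$. Then $\rho$ is absolutely irreducible.
\end{lemma}

\begin{proof}
If $V'\subset\overline K^n$ is $\rho$-stable, the determinant of a product of commutators on $V'$ is $1$, so $\zeta^{d\dim V'}=1$ and $n\mid\dim V'$.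
\end{proof}

\begin{lemma}\label{lem:principal}
Let $\gcd(d,n)=1$ and let $X$ be an affine $PGL_n$-variety with an equivariant morphism to $U^d$. Then $X\to X/\!/PGL_n$ is an \'etale-locally trivial principal $PGL_n$-bundle.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:irr} and Schur's lemma the stabilizers in $U^d$, hence in $X$, are trivial. So all orbits have the same dimension. The boundary of an orbit consists of orbits of smaller dimension, so all orbits are closed. Luna's slice theorem, at a closed orbit with trivial stabilizer, gives the local triviality.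
\end{proof}

Fix from now on $e$ prime to $n$ and write $V=\mathbb C^n$. Since $\rho(\partial)$ is central, $\mathrm{Ad}\,\rho$ makes $\mathfrak{sl}(V)$ a module over $\Pi/\langle\!\langle\partial\rangle\!\rangle=\pi_1(\Sigma)$, with $\Sigma$ the closed surface of genus $g$. Its cohomology is computed by the cellular complex $\mathfrak{sl}(V)\to\mathfrak{sl}(V)^{2g}\to\mathfrak{sl}(V)$. Writing deformations as $(1+\epsilon\psi)\rho$, the first map is the differential of the orbit map and the second is the differential of $\rho\mapsto\rho(\partial)$. By Poincar\'e duality and the trace form, $H^2$ is dual to $H^0$, which vanishes by irreducibility. Thus $\check U^e$ and $\check{\mathcal M}^e$ are nonsingular, and $T_\rho\check{\mathcal M}^e=H^1(\Sigma;\mathfrak{sl}(V))$.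

A point $\rho$ is fixed by $\gamma$ when $\gamma\rho$ is conjugate to $\rho$. The conjugating matrix is the basic object on the $PGL_n$ side.

\begin{lemma}\label{lem:intertwiner}
In Lemma~\ref{lem:irr} let $K$ be algebraically closed and let $\gamma\in\mathrm{Hom}(\Pi,\mu_n(K))$ have order $m$. Let $h\ne0$ be a matrix with $h\rho(x)=\gamma(x)\rho(x)h$ for all $x\in\Pi$. Then $h$ is invertible and unique up to a scalar, $h^m=c$ is a scalar, $h$ is semisimple, and every $m$-th root of $c$ is an eigenvalue of $h$ with multiplicity $k$.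
\end{lemma}

\begin{proof}
The kernel of $h$ is $\rho$-stable, hence zero. For two such matrices, $h'^{-1}h$ commutes with $\rho$; so does $h^m$, since $h^m\rho h^{-m}=\gamma^m\rho=\rho$. Both are therefore scalars. As $m$ is invertible in $K$, the polynomial $t^m-c$ is separable and $h$ is semisimple. If $hv=\lambda v$ then $h\rho(x)v=\gamma(x)\lambda\rho(x)v$, so $\rho(x)$ maps the $\lambda$-eigenspace isomorphically onto the $\gamma(x)\lambda$-eigenspace. Since $\gamma(\Pi)=\mu_m$, all $m$ roots occur with the same multiplicity.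
\end{proof}

\subsection{The local system}
The universal projective family, framed at the base point, is the principal $PGL_n$-bundle $P=\check U^e\to\check{\mathcal M}^e$. The gerbe $\hat B$ is induced from the $\mu_n$-gerbe of liftings of $P$, whose objects over an open set $O$ are pairs $(\mathcal E,\iota)$ of an $SL_n$-bundle $\mathcal E$ on $O$ and an isomorphism $\iota\colon\mathcal E/\mu_n\cong P|_O$. The action of $\Gamma$ on $\check U^e$ commutes with $PGL_n$, so $\Gamma$ acts on $P$ by bundle maps and on $\hat B$ by transport.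

Over $(\check{\mathcal M}^e)^\gamma$, the element $\gamma$ acts on $P$ by an automorphism $f_\gamma$ covering the identity; at $\rho\in P$ it is the class $\bar h\in PGL_n$ with $\gamma\rho=\bar h\rho\bar h^{-1}$. On the gerbe, $\gamma$ sends $(\mathcal E,\iota)$ to $(\mathcal E,f_\gamma\iota)$. An automorphism of a $\mu_n$-gerbe is recorded by the $\mu_n$-torsor of isomorphisms from an object to its image, here the torsor of lifts of $f_\gamma$ to $\mathcal E$. Automorphisms of $\mathcal E$ are sections of the bundle of groups associated with $P$ and the conjugation action of $PGL_n$ on $SL_n$. So the torsor does not depend on $(\mathcal E,\iota)$, and its fiber at $\rho$ is $\{h\in SL_n: h\rho h^{-1}=\gamma\rho\}$. The associated flat line bundle $L_\gamma=L_{\hat B,\gamma}$ has fiber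
\[
L_{\gamma,\rho}=\{h\in\mathrm{End}(V): h\rho=\gamma\rho h\},
\]
and its flat sections are those with $\det h$ locally constant. An element $\delta\in\Gamma$ commutes with $f_\gamma$ and acts on lifts by transport: it sends $h$ at $\rho$ to the same matrix $h$ at $\delta\rho$. Passing to $\hat B^d$ pushes torsors forward along $w\mapsto w^d$, so $L_{\hat B^d,\gamma}=L_\gamma^{\otimes d}$. The opposite sign conventions replace $L_\gamma$ by its dual; Lemma~\ref{lem:symmetry}(c) shows that this changes nothing. Put
\[
E_\gamma(j)=E\bigl((\check{\mathcal M}^e)^\gamma/\Gamma;L_\gamma^{\otimes j}\bigr),\qquad j\in\mathbb Z .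
\]

To compute $E_\gamma(j)$ we need an algebraic cover that trivializes $L_\gamma$. A cover of degree $m$, the order of $\gamma$, is enough. Let
\[
\tilde Y_\gamma=\{(\rho,h)\in\check U^e\times GL_n:\ h\rho=\gamma\rho h,\ h^m=1\},\qquad Y_\gamma=\tilde Y_\gamma/\!/PGL_n .
\]
The group $\Gamma\times\mu_m$ acts by $(\delta,w)(\rho,h)=(\delta\rho,wh)$.

\begin{lemma}\label{lem:cover}
The map $Y_\gamma\to(\check{\mathcal M}^e)^\gamma$ is an \'etale $\mu_m$-torsor, and $E_\gamma(j)$ is the $E$-polynomial of the part of $H_c^*(Y_\gamma;\mathbb C)$ on which $\Gamma$ acts trivially and each $w\in\mu_m$ acts, by pullback, as $w^{-j}$. In particular $E_\gamma(j)$ depends only on $j$ modulo $m$.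
\end{lemma}

\begin{proof}
Let $\check U^\gamma$ be the preimage of $(\check{\mathcal M}^e)^\gamma$ in $\check U^e$. It is reduced, and on it the linear system $h\rho=\gamma\rho h$ has constant rank $n^2-1$ by Lemma~\ref{lem:intertwiner}. So its solutions form an algebraic line bundle $\mathcal L$, and $h\mapsto h^m$ is a nowhere vanishing map from $\mathcal L^{\otimes m}$ to the trivial bundle of scalars. Hence $\tilde Y_\gamma=\{h^m=1\}\subset\mathcal L$ is an \'etale $\mu_m$-torsor over $\check U^\gamma$. It is $PGL_n$-equivariant, so it descends along the principal bundle $\check U^\gamma\to(\check{\mathcal M}^e)^\gamma$.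

A local section with $h^m=1$ has $(\det h)^m=1$, so $\det h$ is locally constant and $h$ is flat. Thus $L_\gamma=Y_\gamma\times_{\mu_m}\mathbb C$, compatibly with $\Gamma$. A local section of $L_\gamma^{\otimes j}$ has at $y=(\rho,h)$ the form $f(y)h^{\otimes j}$, and this is independent of the choice of $y$ in its fiber exactly when $f(wy)=w^{-j}f(y)$. So $L_\gamma^{\otimes j}$ is the corresponding isotypic summand of the direct image of $\mathbb C$, and the claim follows on taking $H_c^*$ and $\Gamma$-invariants.
\end{proof}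

\subsection{The fermionic shift}

\begin{lemma}\label{lem:shift}
If $\gamma$ has order $m$, then $F(\gamma)=(g-1)n(n-k)$ at every point of $(\check{\mathcal M}^e)^\gamma$.
\end{lemma}

\begin{proof}
Let $h\rho h^{-1}=\gamma\rho$. The element $\gamma$ sends the deformation $(1+\epsilon\psi)\rho$ to $(1+\epsilon\psi)\gamma\rho$, which is conjugate by $h^{-1}$ to $(1+\epsilon\,h^{-1}\psi h)\rho$. So $\gamma$ acts on $H^1(\Sigma;\mathfrak{sl}(V))$ through $\mathrm{Ad}(h^{-1})$, which commutes with $\mathrm{Ad}\,\rho$. For $0<l<m$ let $\mathfrak g_l$ be the $e^{2\pi il/m}$-eigenspace of $\mathrm{Ad}(h^{-1})$. It is a $\pi_1(\Sigma)$-submodule. By Lemma~\ref{lem:intertwiner} it is a sum of $m$ spaces of homomorphisms between distinct $k$-dimensional eigenspaces of $h$, so it is traceless of dimension $mk^2$. We have $H^0(\mathfrak g_l)=0$ by irreducibility, and $H^2(\mathfrak g_l)$ is dual to $H^0(\mathfrak g_{m-l})=0$. The Euler characteristic gives $\dim H^1(\mathfrak g_l)=(2g-2)mk^2$, and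
\[
F(\gamma)=\sum_{l=1}^{m-1}\frac lm(2g-2)mk^2=(g-1)k^2m(m-1)=(g-1)n(n-k).\qedhere
\]
\end{proof}

Thus $F(\gamma)$ is half the codimension of the fixed locus, the inner sum in \eqref{eq:stringy} collapses, and
\begin{equation}\label{eq:stringy2}
E_{st}^{\hat B^d}(\hat{\mathcal M}^e)=\sum_{\gamma\in\Gamma}E_\gamma(d)\,q^{F(\gamma)} .
\end{equation}

\section{Two cases by hand}\label{sec:examples}

\subsection{Genus one: why the gerbe is needed}

\begin{proposition}\label{prop:genus1}
Let $g=1$ and $\gcd(e,n)=1$. Then $\check{\mathcal M}^e$ is a point, and $E_{st}^{\hat B^d}(\hat{\mathcal M}^e)=\gcd(d,n)^2$ for every integer $d$.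
\end{proposition}

\begin{proof}
Let $w=\zeta_n^e$ and $AB=wBA$ with $A,B\in SL_n$. If $Av=\lambda v$ then $ABv=w\lambda Bv$. So $A$ has the $n$ distinct eigenvalues $w^i\lambda$, and $B$ permutes the eigenlines cyclically. The condition $\det A=1$ reads $\lambda^n=(-1)^{n-1}$ and determines the set of eigenvalues. In the basis $v,Bv,\dots,B^{n-1}v$ the matrix $B$ is determined by the scalar $B^n=(-1)^{n-1}\det B$. So there is one conjugacy class $\rho=(A,B)$. Every $\gamma$ fixes it, with $F(\gamma)=0$.

From $ABA^{-1}=wB$ and $B^{-1}AB=wA$ we see that $h=A^rB^{-s}$ conjugates $(A,B)$ to $(w^sA,w^rB)$. So $h$ spans $L_{\gamma,\rho}$ for $\gamma=(w^s,w^r)$, and every $\gamma$ has this form. Let $\delta\in\Gamma$ correspond to $h'=A^{r'}B^{-s'}$. It sends $(\rho,h)$ to $(h'\rho h'^{-1},h)$, which is conjugate to $(\rho,h'^{-1}hh')$. Now $hh'h^{-1}=(w^sA)^{r'}(w^rB)^{-s'}=w^{sr'-rs'}h'$, so $h'^{-1}hh'=w^{sr'-rs'}h$. Hence $\Gamma$ acts on the line $L_\gamma^{\otimes d}$ by the character $(r',s')\mapsto w^{d(sr'-rs')}$, which is trivial exactly when $\gamma^d=1$.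 So $E_\gamma(d)$ is $1$ if $\gamma^d=1$ and $0$ otherwise, and there are $\gcd(d,n)^2$ such $\gamma$.
\end{proof}

The $SL_n$ side is $1$. Without the gerbe ($d=0$) all $n^2$ sectors contribute; a power prime to $n$ cancels the unwanted ones. Theorem~\ref{thm:main} agrees: for $g=1$ we have $K_\lambda=1$ and $\log\prod_i(1-T^i)^{-1}=\sum_i\sigma_1(i)T^i/i$ with $\sigma_1(i)$ the sum of the divisors of $i$, so $\Psi_{m,b}=\frac1k\sum_{ji=k}\mu(j)\sigma_1(i)=1$, and $\frac1m\sum_{b\mid m}\mu(b)$ is $1$ for $m=1$ and $0$ otherwise.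

\subsection{Rank two: the mechanism}\label{subsec:rank2}
Let $n=m=2$, so $\zeta_n=-1$, and let $\gamma(a_1)=-1$ and $\gamma=1$ on the other generators.

\emph{The $PGL_2$ side.} For $(\rho,h)\in\tilde Y_\gamma$ conjugate $h$ to $\mathrm{diag}(1,-1)$. Then $A_1$ is antidiagonal, the other matrices are diagonal, and the remaining diagonal torus of $PGL_2$ is used up by normalizing $A_1=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$. With $B_1=\mathrm{diag}(\beta,\beta^{-1})$ we get $[A_1,B_1]=\mathrm{diag}(\beta^{-2},\beta^2)$, and the other commutators are trivial, so the relation is $\beta^2=-1$. Hence $Y_\gamma=\{\pm i\}\times(\mathbb C^\times)^{2g-2}$, with coordinates $(\beta,t)$. In $\Gamma$, the sign change of $A_1$ is undone by conjugation with $h$ and acts trivially, the sign change of $B_1$ swaps the two components, and the other sign changes translate $t$ and act trivially on cohomology. So the $\Gamma$-invariant cohomology is $H_c^*((\mathbb C^\times)^{2g-2})$. The involution $h\mapsto-h$ is undone by conjugation with $A_1$, which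 sends $(\beta,t)$ to $(-\beta,t^{-1})$. Inversion acts by $+1$ on $H^2_c(\mathbb C^\times)$ and by $-1$ on $H^1_c(\mathbb C^\times)$, so its trace replaces $q-1$ by $q+1$. With Lemmas \ref{lem:cover} and \ref{lem:shift},
\[
E_\gamma(j)\,q^{F(\gamma)}=\tfrac12\,q^{2g-2}\bigl((q-1)^{2g-2}+(-1)^j(q+1)^{2g-2}\bigr).
\]

\emph{The $SL_2$ side.} Let $G=GL_2(\mathbb F_q)$, $|G|=q(q-1)^2(q+1)$, and let $\varepsilon$ be the quadratic character of $\mathbb F_q^\times$. We show in \eqref{eq:Echeck} that for $\kappa\neq1$ the polynomial $E(\check{\mathcal M}^{1})_\kappa$ equals $(q-1)^{1-2g}\mathcal A_2$ for $q\equiv1\bmod 4$, where $\mathcal A_2=\sum_\chi(|G|/\chi(1))^{2g-2}\omega_\chi(-1)$, the sum is over the irreducible $\chi$ with $\chi\otimes(\varepsilon\circ\det)=\chi$, and $\omega_\chi$ is the central character. The linear characters and the twists of the Steinberg character are labeled by one character $\alpha$ of $\mathbb F_q^\times$, which moves to $\alpha\varepsilon$; they do not contribute. Two families remain.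
\begin{itemize}
\item Principal series $\chi_{\alpha,\beta}$, labeled by unordered pairs $\alpha\ne\beta$, of degree $q+1$ and central character $\alpha\beta$. Invariance means $\beta=\alpha\varepsilon$. There are $(q-1)/2$ such pairs, and $\omega_\chi(-1)=\varepsilon(-1)$.
\item Cuspidal characters $\chi_\theta$, labeled by pairs $\{\theta,\theta^q\}$ of distinct characters of $\mathbb F_{q^2}^\times$, of degree $q-1$ and central character $\theta|_{\mathbb F_q^\times}$. Invariance means $\theta^{q-1}=\varepsilon\circ\mathrm{Nm}$, the element of order $2$ of a cyclic group of order $q^2-1$. There are $q-1$ solutions, so $(q-1)/2$ pairs. If $y^2=c$ is a nonsquare of $\mathbb F_q$, then $y^{q-1}=-1$ and $\theta(-1)=\theta^{q-1}(y)=\varepsilon(y^{q+1})=\varepsilon(-c)=-\varepsilon(-1)$.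
\end{itemize}
Therefore
\[
(q-1)^{1-2g}\mathcal A_2=\varepsilon(-1)\cdot\tfrac12\,q^{2g-2}\bigl((q-1)^{2g-2}-(q+1)^{2g-2}\bigr).
\]
For $q\equiv1\bmod4$ this is the $PGL_2$ side with $j$ odd.

Three features persist in general. Both sides split into terms indexed by $b\mid m$ (here $b=1,2$) that involve the field $\mathbb F_{q^b}$. The sign $\mu(b)$ comes from the central character on one side and from the local system on the other. The shift $q^{F(\gamma)}$ is the power of $q$ in $(|G|/\chi(1))^{2g-2}$. The example also shows that $\zeta_n$ must be a square in $\mathbb F_q$: for $q\equiv3\bmod4$ the sum $\mathcal A_2$ changes sign.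

\section{Reduction to varieties of matrices}\label{sec:reduction}

\subsection{Tools}
We use three facts about $E$-polynomials.

\begin{lemma}\label{lem:finite}
\textup{(a)} If a finite group $\Delta$ acts on a quasi-projective variety $X$, then $H_c^*(X/\Delta;\mathbb Q)=H_c^*(X;\mathbb Q)^\Delta$. \textup{(b)} Translations act trivially on $H_c^*$ of a connected algebraic group. \textup{(c)} If $\Delta$ is a finite subgroup of a torus $S$ of dimension $N$ and acts on an affine variety $Y$, and $\delta(y,t)=(\delta^{-1}y,\delta t)$, then $E((Y\times S)/\Delta)=(q-1)^N E\bigl(H_c^*(Y)^\Delta\bigr)$.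
\end{lemma}

\begin{proof}
Part (a) is the transfer theorem. For (b), a path to the identity element gives an isotopy from a translation to the identity map. Part (c) follows from (a), (b) and the K\"unneth formula.
\end{proof}

\begin{lemma}\label{lem:bundle}
If $P\to B$ is an \'etale-locally trivial principal bundle under a connected affine algebraic group $\mathsf G$, then $E(P)=E(\mathsf G)E(B)$.
\end{lemma}

\begin{proof}
By additivity and noetherian induction we may replace $B$ by a nonempty open subset. So let $B$ be affine and irreducible, with a finite \'etale Galois cover $B'\to B$ with group $\Delta$ that trivializes $P$. Then $P=(B'\times\mathsf G)/\Delta$, where $\delta$ commutes with right translations and so acts by $(b,x)\mapsto(\delta b,c_\delta(b)x)$ for a morphism $c_\delta\colon B'\to\mathsf G$. This is the composite of $\psi\colon(b,x)\mapsto(b,c_\delta(b)x)$ and $\delta\times1$. The difficulty is that $\psi$ need not respect the K\"unneth decomposition; it does respect a filtration. Let $p\colon B'\times\mathsf G\to B'$ be the projection.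 The truncations of $Rp_!\mathbb Q$ induce on $H^N_c(B'\times\mathsf G)$ the filtration by the mixed Hodge substructures $\bigoplus_{i\le j}H_c^{N-i}(B')\otimes H_c^i(\mathsf G)$, with graded pieces $H_c^{N-j}(B';R^jp_!\mathbb Q)$. Since $\psi$ commutes with $p$, it preserves the filtration, and on the stalks of $R^jp_!\mathbb Q$ it acts by translations of $\mathsf G$, that is, trivially. So $\Delta$ preserves the filtration and acts on the graded pieces by $\delta^*\otimes1$. Taking invariants is exact, and $E(P)=E(B'/\Delta)E(\mathsf G)$.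
\end{proof}

\begin{lemma}\label{lem:katz}
Let $R\subset\mathbb C$ be a finitely generated ring and $X_R$ a separated scheme of finite type over $R$, with complex fiber $X$. Let $f\in\mathbb Q[q^{\pm1}]$ satisfy $\#X_R(\mathbb F_q)=f(q)$ for every ring homomorphism from $R$ to a finite field $\mathbb F_q$. Then $f$ is a polynomial and $E(X)=f(uv)$.
\end{lemma}

\begin{proof}
For $f\in\mathbb Z[q]$ this is Katz's theorem \cite[Appendix, Theorem 6.1.2]{HRV}. In general let $f=f_++f_-$ with $f_+$ a polynomial and $f_-$ the polar part, and choose $D\ge1$ with $Df_+\in\mathbb Z[q]$. Infinitely many $q$ occur (the extensions of one finite residue field of $R$). At these, $Df_-(q)$ is an integer and tends to $0$, so $f_-$ has infinitely many zeros and vanishes. Now apply the integral case to $D$ disjoint copies of $X_R$.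
\end{proof}

For example $E(PGL_n)=|GL_n(\mathbb F_q)|/(q-1)$ as a polynomial in $q$.

\subsection{Symmetry}
A point count can see the sum of the isotypic parts over all characters trivial on a subgroup, but not one part alone. To invert such sums we need to know that many terms are equal.

\begin{lemma}\label{lem:symmetry}
Let $d,e$ be prime to $n$.
\textup{(a)} $E(\check{\mathcal M}^d)_\kappa$ depends only on the order of $\kappa$.
\textup{(b)} For fixed $j$, $E_\gamma(j)$ depends only on the order of $\gamma$.
\textup{(c)} If $\gamma$ has order $m$, then $E_\gamma(j)$ depends only on the order of $j$ in $\mathbb Z/m$.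
\end{lemma}

\begin{proof}
Identify $\Pi$ with the fundamental group of the surface $\Sigma_{g,1}$ with one boundary circle, based on the boundary, so that $\partial$ is the boundary loop. Diffeomorphisms fixing the boundary pointwise induce automorphisms $\alpha$ of $\Pi$ with $\alpha(\partial)=\partial$. Their action on $H_1=\Pi^{\mathrm{ab}}=\mathbb Z^{2g}$ surjects onto $Sp_{2g}(\mathbb Z)$: by \cite[Theorem 6.4]{FM}, Dehn twists act as transvections generating $Sp_{2g}(\mathbb Z)$, and the curves can be taken in $\Sigma_{g,1}$. Such an $\alpha$ gives the automorphism $\rho\mapsto\rho\circ\alpha^{-1}$ of $\check{\mathcal M}^d$ and the isomorphism $(\rho,h)\mapsto(\rho\circ\alpha^{-1},h)$ from $Y_\gamma$ to $Y_{\gamma\circ\alpha^{-1}}$. Both intertwine the action of $\delta\in\Gamma$ with that of $\delta\circ\alpha^{-1}$, and the second commutes with $\mu_m$. So (a) and (b) follow once $Sp_{2g}(\mathbb Z)$ is transitive on the elements of order $m$ of $\hat\Gamma$ and of $\Gamma$.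

Both groups are equivariantly $H_1/nH_1$: a class $x$ gives the character $\gamma\mapsto\gamma(x)$ of $\Gamma$, and the element $\zeta_n^{\langle x,\cdot\rangle}$ of $\Gamma$. An element of order $m$ is $kv$ with $v\in\mathbb Z^{2g}$ and $\gcd(v_1,\dots,v_{2g},m)=1$, and only $v$ modulo $m$ matters. We can take $v$ primitive: arrange $D=\gcd(v_2,\dots,v_{2g})\ne0$ and change $v_1$ modulo $m$ so that $v_1\equiv1$ modulo each prime dividing $D$ but not $m$; primes dividing both $D$ and $m$ do not divide $v_1$. A primitive $v$ has a partner $v'$ with $\langle v,v'\rangle=1$; the orthogonal complement of $\mathbb Zv+\mathbb Zv'$ is again unimodular, and by induction $v$ is the first vector of a symplectic basis. Symplectic bases are permuted transitively.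

For (c) let $a,a'\ge1$ with $aa'\equiv1\bmod m$. The map $(\rho,h)\mapsto(\rho,h^a)$ is a $\Gamma$-equivariant isomorphism $Y_\gamma\to Y_{\gamma^a}$, with inverse given by $h\mapsto h^{a'}$, and it turns the action of $w$ into that of $w^a$. By Lemma~\ref{lem:cover} and (b), $E_\gamma(aj)=E_{\gamma^a}(j)=E_\gamma(j)$. Two elements of the same order in $\mathbb Z/m$ differ by a unit.
\end{proof}

We write $\check E_m$ for $E(\check{\mathcal M}^d)_\kappa$ and $E_m(j)$ for $E_\gamma(j)$, with $\kappa,\gamma$ of order $m$; that they do not depend on $d$ and $e$ will come out of the computation.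

\subsection{The auxiliary varieties}
The invariants of a subgroup $\Delta\subset\Gamma$ are the cohomology of $\check{\mathcal M}^d/\Delta$, which has no convenient equations. Lemma~\ref{lem:finite}(c) suggests the remedy: take the product with the torus $\mathbb T$ before dividing. This multiplies $E$ by a known factor, makes the action free, and replaces $SL_n$ by $GL_n$ with a condition on determinants. Let
\[
X^{\det}_m=\{(\rho,z)\in U^d\times\mathbb G_m:\ \det\rho(a_1)=z^m\}.
\]
On the other side fix $\gamma$ with $\gamma(a_1)=\xi$ a primitive $m$-th root of unity and $\gamma=1$ on the other generators, as Lemma~\ref{lem:symmetry}(b) allows, and for $r\mid m$ let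
\[
X^\gamma_r=\{(\rho,h,z)\in U^e\times GL_n\times\mathbb G_m:\ h\rho=\gamma\rho h,\ h^m=z^r\}.
\]

\begin{proposition}\label{prop:aux}
For $m\mid n$ and $r\mid m$,
\begin{align}
E(X_m^{\det})&=E(PGL_n)\,(q-1)^{2g}\sum_{m'\mid m}\varphi(m')\,\check E_{m'},\label{eq:auxA}\\
E(X_r^\gamma)&=E(PGL_n)\,(q-1)^{2g+1}\sum_{j\in(m/r)\mathbb Z/m\mathbb Z}E_m(j).\label{eq:auxB}
\end{align}
\end{proposition}

\begin{proof}
Let $p\colon\mathbb T\to\mathbb T$ raise the coordinate $t(a_1)$ to the power $k$ and the other coordinates to the power $n$. It is a torsor under $\Delta=\{\delta\in\Gamma:\delta(a_1)^k=1\}$. Pull it back along the map $X_m^{\det}\to\mathbb T$ with first coordinate $z$ and other coordinates $\det\rho(x)$. The resulting $\Delta$-torsor over $X_m^{\det}$ consists of triples $(\rho,z,t)$, and $(\rho,z,t)\mapsto(t^{-1}\rho,t)$ identifies it with $\check U^d\times\mathbb T$: the determinants of $t^{-1}\rho$ are $1$ because $z^m=t(a_1)^{km}=t(a_1)^n$, and the inverse map is $(\rho_0,t)\mapsto(t\rho_0,t(a_1)^k,t)$. The group acts by $\delta(\rho_0,t)=(\delta^{-1}\rho_0,\delta t)$,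 and everything commutes with $PGL_n$. Taking invariant functions, $X_m^{\det}/\!/PGL_n=(\check{\mathcal M}^d\times\mathbb T)/\Delta$. The characters of $\Gamma$ trivial on $\Delta$ are the powers of $\delta\mapsto\delta(a_1)^k$; they form a cyclic group of order $m$, with $\varphi(m')$ elements of order $m'$. Lemmas \ref{lem:principal}, \ref{lem:bundle} and \ref{lem:finite}(c) give \eqref{eq:auxA}.

For \eqref{eq:auxB} use the $(\Gamma\times\mu_{m/r})$-torsor $\mathbb T\times\mathbb G_m\to\mathbb T\times\mathbb G_m$, $(t,y)\mapsto(t^n,y^{m/r})$, pulled back along $(\rho,h,z)\mapsto(\det\circ\rho,z)$. The map $(\rho,h,z,t,y)\mapsto(t^{-1}\rho,y^{-1}h,t,y)$ identifies the pullback with $\tilde Y_\gamma\times\mathbb T\times\mathbb G_m$, since $(y^{-1}h)^m=y^{-m}z^r=1$. Hence $X_r^\gamma/\!/PGL_n=(Y_\gamma\times\mathbb T\times\mathbb G_m)/(\Gamma\times\mu_{m/r})$. The character $w\mapsto w^{-j}$ of $\mu_m$ is trivial on $\mu_{m/r}$ exactly when $m/r$ divides $j$. Lemma~\ref{lem:cover} and the same three lemmas conclude.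
\end{proof}

\section{Point counts as character sums}\label{sec:counts}

Both auxiliary varieties are defined by equations over $R=\mathbb Z[\frac1{2n},\mu_{2n}(\mathbb C)]$. Fix a homomorphism $R\to\mathbb F_q$. It is injective on $\mu_{2n}$, because $\prod_{1\ne w\in\mu_{2n}}(1-w)=2n$ is a unit. So $q\equiv1\bmod2n$, and the image of $\zeta_n$, again written $\zeta_n$, is a primitive $n$-th root of unity and a \emph{square} in $\mathbb F_q^\times$. Put $G=GL_n(\mathbb F_q)$ and let $\varepsilon_m$ be a character of $\mathbb F_q^\times$ of order $m$. For a character $\alpha$ of $\mathbb F_q^\times$ write $\chi\otimes\alpha$ for $\chi\otimes(\alpha\circ\det)$.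

\subsection{Twisted commutators in a group algebra}

\begin{lemma}\label{lem:frob}
Let $\mathcal G$ be a finite group, $\alpha$ a linear character and $\sigma$ an automorphism of $\mathcal G$. Let $V_\chi$ be the irreducible representation with character $\chi$ and central character $\omega_\chi$.
\begin{itemize}
\item[(a)] If $C\in\mathbb C[\mathcal G]$ acts on each $V_\chi$ by a scalar $C_\chi$, its coefficient at a central element $z$ is $|\mathcal G|^{-1}\sum_\chi\chi(1)^2C_\chi\,\omega_\chi(z)^{-1}$.
\item[(b)] $\sum_{a,b}\alpha(a)\,aba^{-1}b^{-1}$ acts on $V_\chi$ by $(|\mathcal G|/\chi(1))^2$ if $\chi\alpha=\chi$, and by $0$ otherwise.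
\item[(c)] $\sum_{a,b}\sigma(aba^{-1})\,b^{-1}$ acts on $V_\chi$ by $(|\mathcal G|/\chi(1))^2$ if $\chi\circ\sigma=\chi$, and by $0$ otherwise.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The coefficient is $|\mathcal G|^{-1}$ times the trace of $Cz^{-1}$ on the regular representation. (b) The central element $\sum_bba^{-1}b^{-1}$ acts by $|\mathcal G|\chi(a^{-1})/\chi(1)$. The element $\sum_a\alpha(a)\chi(a^{-1})a$ is central, as its coefficients form a class function, and its trace on $V_\chi$ is $|\mathcal G|\langle\chi\alpha,\chi\rangle$; divide by $\chi(1)$. (c) The element $\sum_a\sigma(a)\sigma(b)\sigma(a)^{-1}$ acts by $|\mathcal G|\chi(\sigma b)/\chi(1)$, and the central element $\sum_b\chi(\sigma b)b^{-1}$ has trace $|\mathcal G|\langle\chi\circ\sigma,\chi\rangle$.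
\end{proof}

Multiply the element in (b) or (c) by $g-1$ untwisted factors (the case $\alpha=1$) and apply (a): the coefficient at $z$ is $|\mathcal G|\sum_\chi(|\mathcal G|/\chi(1))^{2g-2}\omega_\chi(z)^{-1}$, summed over the invariant $\chi$ only.

\subsection{The determinant variety}
Put
\begin{equation}\label{eq:defA}
\mathcal A_m=\sum_{\chi\in\mathrm{Irr}(G),\ \chi\otimes\varepsilon_m=\chi}\Bigl(\frac{|G|}{\chi(1)}\Bigr)^{2g-2}\omega_\chi(\zeta_n)^{-d}.
\end{equation}
It depends only on the group $\langle\varepsilon_m\rangle$, that is, on $m$. The number of $z\in\mathbb F_q^\times$ with $z^m=c$ is $\sum_{j\bmod m}\varepsilon_m^j(c)$, so Lemma~\ref{lem:frob}(b) gives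
\begin{equation}\label{eq:countA}
\#X_m^{\det}(\mathbb F_q)=|G|\sum_{m'\mid m}\varphi(m')\,\mathcal A_{m'} .
\end{equation}

\subsection{The intertwiner variety}
Here we fix $h$ first; the remaining matrices then lie in its centralizer, except $A_1$, which lies in a coset. For $b\mid m$ put
\begin{equation}\label{eq:defB}
\mathcal B_{m,b}=\sum_{\phi}\Bigl(\frac{|GL_k(\mathbb F_{q^b})|}{\phi(1)}\Bigr)^{(2g-2)m/b}\omega_\phi(\zeta_n)^{-em/b},
\end{equation}
the sum over the irreducible characters of $GL_k(\mathbb F_{q^b})$ invariant under $\mathrm{Gal}(\mathbb F_{q^b}/\mathbb F_q)$. Let $c_b(j)=\sum w^j$, summed over the primitive $b$-th roots of unity $w\in\mathbb C$, be the Ramanujan sum. If $a$ is prime to $b$, then $w\mapsto w^a$ permutes these roots. So $c_b(aj)=c_b(j)$, and $c_b(a)=c_b(1)=\mu(b)$. Put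
\begin{equation}\label{eq:defP}
\mathcal B_m(j)=\frac1m\sum_{b\mid m}c_b(j)\,\mathcal B_{m,b};
\end{equation}
it depends only on the order of $j$ in $\mathbb Z/m$.

\begin{proposition}\label{prop:countB}
$\#X_r^\gamma(\mathbb F_q)=|G|\,(q-1)\sum_{j\in(m/r)\mathbb Z/m\mathbb Z}\mathcal B_m(j)$.
\end{proposition}

\begin{proof}
Let $(\rho,h,z)$ be a point and $c=z^r$. By Lemmas \ref{lem:irr} and \ref{lem:intertwiner} over $\overline{\mathbb F}_q$, every root of $t^m-c$ is an eigenvalue of $h$ with multiplicity $k$. The ring $\mathcal O_c=\mathbb F_q[t]/(t^m-c)$ is a product of fields, so $\mathbb F_q^n$ with $t$ acting as $h$ is a free $\mathcal O_c$-module of rank $k$. For each $c$ such $h$ form one conjugacy class, with centralizer $G_c=GL_k(\mathcal O_c)$, so there are $|G|/|G_c|$ of them.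

Fix $h$ and identify $\mathbb F_q^n=\mathcal O_c^k$. Let $\sigma$ be the automorphism $t\mapsto\xi^{-1}t$ of $\mathcal O_c$, and $\tilde\sigma\in G$ its coordinatewise action on $\mathcal O_c^k$. From $\tilde\sigma(tv)=\xi^{-1}t\tilde\sigma(v)$ we get $h\tilde\sigma=\xi\tilde\sigma h$. So $A_1$ ranges over $\tilde\sigma G_c$ and the other matrices over $G_c$. Conjugation by $\tilde\sigma$ acts on $G_c$ as $\sigma$ entrywise, so $[\tilde\sigma a,b]=\sigma(aba^{-1})b^{-1}$. By Lemma~\ref{lem:frob}(c) the number of pairs $(\rho,h)$ with $h^m=c$ is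
\begin{equation}\label{eq:pairs}
|G|\sum_{\phi\in\mathrm{Irr}(G_c),\ \phi\circ\sigma=\phi}\Bigl(\frac{|G_c|}{\phi(1)}\Bigr)^{2g-2}\omega_\phi(\zeta_n)^{-e}.
\end{equation}

Let $b$ be the order of $c^*=c^{(q-1)/m}\in\mu_m(\mathbb F_q)$. A root $y$ of $t^m-c$ has $y^q=c^*y$, so the Frobenius orbits on the roots are the $\mu_b$-cosets, and $\mathcal O_c\cong(\mathbb F_{q^b})^{m/b}$. The automorphism $\sigma$ moves roots by a generator of $\mu_m$, so it permutes the $m/b$ factors cyclically. Its power $\sigma^{m/b}$ preserves each factor $\mathbb F_q(y)$ and multiplies $y$ by $\xi^{-m/b}$, a generator of $\mu_b$; this is $(c^*)^i$ with $\gcd(i,b)=1$, so $\sigma^{m/b}$ induces a generator $\tau$ of the Galois group. Number the factors of $G_c\cong GL_k(\mathbb F_{q^b})^{m/b}$ cyclically so that $\sigma$ maps the $i$-th to the $(i+1)$-st. Then $\phi=\boxtimes_i\phi_i$ is $\sigma$-invariant if and only if $\phi_{i+1}\circ\sigma=\phi_i$ for all $i$. Such $\phi$ is determined by $\phi_0$, subject only to $\phi_0\circ\tau=\phi_0$. All $\phi_i$ have the same degree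 and, as $\sigma$ fixes $\zeta_n\in\mathbb F_q$, the same central character value at $\zeta_n$. So \eqref{eq:pairs} equals $|G|\,\mathcal B_{m,b}$.

It remains to sum over $c$ with weight $\#\{z:z^r=c\}=\sum_\alpha\alpha(c)$, where $\alpha$ runs over the characters with $\alpha^r=1$. Identify $\mu_m(\mathbb F_q)$ with $\mu_m(\mathbb C)$ through $R$. The characters with $\alpha^m=1$ are $c\mapsto(c^*)^j$, $j\in\mathbb Z/m$, and $\alpha^r=1$ means $j\in(m/r)\mathbb Z/m\mathbb Z$. The map $c\mapsto c^*$ is onto $\mu_m$ with fibers of size $(q-1)/m$, so the sum of $(c^*)^j$ over the $c$ with given $b$ is $\frac{q-1}mc_b(j)$.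
\end{proof}

\section{Evaluation of the character sums}\label{sec:green}

\begin{proposition}\label{prop:eval}
With $\Psi_{m,b}$ as in \eqref{eq:Psi},
\[
\mathcal A_m=q^{(g-1)n(n-1)}\,\frac{q-1}m\sum_{b\mid m}\mu(b)\Psi_{m,b}(q),\qquad
\mathcal B_{m,b}=q^{(g-1)n(k-1)}(q-1)\,\Psi_{m,b}(q).
\]
\end{proposition}

The sums run over characters of different groups. Green's parametrization labels the characters of all the groups $GL_N(\mathbb F_{q^b})$ by functions on one set $\Theta$, and in these terms both sums run over the labels of $\mathrm{Irr}(GL_k(\mathbb F_q))$.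

\subsection{Green's parametrization}
Let $\Theta=\varinjlim_i\widehat{\mathbb F_{q^i}^\times}$, the transition maps being composition with the norms $\mathrm{Nm}$, and let $\Phi(\theta)=\theta^q$. A character of $\mathbb F_{q^{i'}}^\times$ with $i\mid i'$ is fixed by $\Phi^i$ if and only if it is trivial on $(q^i-1)$-st powers, which form the kernel of the norm to $\mathbb F_{q^i}$; so $\Theta^{\Phi^i}=\widehat{\mathbb F_{q^i}^\times}$. For a $\Phi$-orbit $f$ of size $D$ and $\theta_f\in f$, viewed as a character of $\mathbb F_{q^D}^\times$, put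
\begin{equation}\label{eq:nu}
\nu(f)=\prod_{\theta\in f}\theta\in\Theta^\Phi=\widehat{\mathbb F_q^\times}.\qquad\text{Then}\quad \nu(f)=\theta_f|_{\mathbb F_q^\times},
\end{equation}
because $\theta_f^{1+q+\dots+q^{D-1}}(y)=\theta_f(\mathrm{Nm}\,y)$ for $y\in\mathbb F_{q^D}^\times$.

A \emph{label of size $N$} is a finitely supported $\Phi$-invariant map $\Lambda$ from $\Theta$ to partitions with $|\Lambda|=\sum_\theta|\Lambda(\theta)|=N$. A product of finite fields $\prod_cK_c$ of total degree $N$ embeds in $M_N(\mathbb F_q)$, uniquely up to conjugacy, and its unit group $S$ is the group of points of a maximal torus. To each character $\theta$ of $S$ belongs the Deligne--Lusztig virtual character $R_S(\theta)$ of $GL_N(\mathbb F_q)$, which depends only on the conjugacy class of the pair. Its value at an element with semisimple part $s$ is a sum, over the conjugates $s'$ of $s$ in $S$, of $\theta(s')$ times a factor independent of $\theta$ and unchanged when $s$ is multiplied by a scalar. Hence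
\begin{equation}\label{eq:DL}
R_S(\theta)\otimes\alpha=R_S(\theta\cdot\alpha\circ\det|_S),\qquad R_S(\theta)(zx)=\theta(z)R_S(\theta)(x)\quad(z\in\mathbb F_q^\times).
\end{equation}
Green's theorem (\cite[Ch.~IV]{Mac}; in Deligne--Lusztig form \cite{LS}) states that $\Lambda\mapsto\chi_\Lambda$ is a bijection from labels of size $N$ to $\mathrm{Irr}(GL_N(\mathbb F_q))$, where, with $n_f=|\Lambda(f)|$ and $\psi^\lambda$ the irreducible characters of the symmetric groups,
\[
\chi_\Lambda=\pm\sum_{\pi=(\pi_f)\in\prod_f\mathfrak S_{n_f}}\Bigl(\prod_f\frac{\psi^{\Lambda(f)}(\pi_f)}{n_f!}\Bigr)R_{S_\pi}(\theta_\pi),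
\qquad S_\pi=\prod_f\prod_{c}\mathbb F_{q^{|f||c|}}^\times,\qquad\theta_\pi=\prod_{f,c}\theta_f\circ\mathrm{Nm},
\]
$c$ runs over the cycles of $\pi_f$, and the norms go down to $\mathbb F_{q^{|f|}}$. The same holds for $GL_N(\mathbb F_{q^b})$ with the same $\Theta$ and $\Phi^b$ in place of $\Phi$.

\begin{lemma}\label{lem:green}
\begin{itemize}
\item[(a)] $|GL_N(\mathbb F_q)|/\chi_\Lambda(1)=q^{N(N-1)/2}\prod_fH_{\Lambda(f)}(q^{|f|})$.
\item[(b)] For $\alpha\in\Theta^\Phi$, $\chi_\Lambda\otimes\alpha=\chi_{\Lambda'}$ with $\Lambda'(\alpha\theta)=\Lambda(\theta)$.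
\item[(c)] $\omega_{\chi_\Lambda}=\prod_f\nu(f)^{|\Lambda(f)|}=\prod_{\theta\in\Theta}\theta^{|\Lambda(\theta)|}$ in $\Theta^\Phi$.
\item[(d)] A character $\chi_\Lambda$ of $GL_N(\mathbb F_{q^b})$ is invariant under $\mathrm{Gal}(\mathbb F_{q^b}/\mathbb F_q)$ if and only if $\Lambda$ is $\Phi$-invariant.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is the degree formula \cite[Ch.~IV, (6.7)]{Mac}, after transposing all labels if necessary; this does not affect (b)--(d).

(b) On each factor of $S_\pi$ the determinant is the norm to $\mathbb F_q$, so by \eqref{eq:DL} tensoring replaces each $\theta_f$ by the product $\alpha\theta_f$ in $\Theta$, and $\alpha f$ is an orbit of the same size as $f$.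

(c) For $z\in\mathbb F_q^\times$ the norm to $\mathbb F_{q^{|f|}}$ on the factor $(f,c)$ is $z^{|c|}$, so $\theta_\pi(z)=\prod_f\theta_f(z)^{n_f}$ for every $\pi$. Use \eqref{eq:DL} and \eqref{eq:nu}.

(d) Let $Q=q^b$ and let $\tau(y)=y^{q}$ act entrywise. By transport of structure $R_S(\theta)\circ\tau=R_{\tau^{-1}S}(\theta\circ\tau)$. Let $S$ be the unit group of a subalgebra $\mathcal K=\prod_cK_c$ of $M_N(\mathbb F_Q)$, and $\theta=\prod_c\theta_c$. The ring isomorphism $\tau\colon\tau^{-1}\mathcal K\to\mathcal K$ is $\tau$-semilinear. Composing it with the inverse of $\tilde\tau(y)=y^q$ on each $K_c$ gives an $\mathbb F_Q$-linear isomorphism $\tau^{-1}\mathcal K\cong\prod_cK_c$, under which $\theta\circ\tau$ becomes $\prod_c\theta_c\circ\tilde\tau=\prod_c\theta_c^{q}$. So $(\tau^{-1}S,\theta\circ\tau)$ is conjugate to $(S,\prod_c\Phi\theta_c)$. As $\Phi$ maps $\Phi^b$-orbits to $\Phi^b$-orbits of the same size, $\chi_\Lambda\circ\tau=\chi_{\Lambda\circ\Phi^{-1}}$, and $\tau$ generates the Galois group.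
\end{proof}

\subsection{The sum $\mathcal A_m$ over labels of size $k$}
The group $\Theta$ is an increasing union of cyclic groups of orders $q^i-1$, and every integer prime to $q$ divides some $q^i-1$. So $\langle\varepsilon_m\rangle$ is the kernel of $\theta\mapsto\theta^m$, and this map is onto: an element of order $o$ is an $m$-th power in any cyclic group of order divisible by $om$ that contains it. By Lemma~\ref{lem:green}(b), the characters in \eqref{eq:defA} have the labels $\Lambda(\theta)=\Lambda'(\theta^m)$ with $\Lambda'$ a label of size $k$. To apply Lemma~\ref{lem:green}(a) we need the orbits of $\Lambda$, and the point is that their sizes are governed by the same number $\nu(f')(\zeta_n)$ as the central character.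

\begin{lemma}\label{lem:orbits}
Let $f'$ be a $\Phi$-orbit of size $D$, $x=\nu(f')(\zeta_n)\in\mu_n(\mathbb C)$, and $b(x)$ the order of $x^k$. The $mD$ elements $\theta$ with $\theta^m\in f'$ form $m/b(x)$ orbits of size $b(x)D$.
\end{lemma}

\begin{proof}
Let $\theta^m=\eta\in f'$ and $\upsilon=\theta^{q^D-1}$. Then $\upsilon^m=1$, so $\upsilon\in\langle\varepsilon_m\rangle$ is fixed by $\Phi$ and $\Phi^{Di}\theta=\theta\upsilon^i$. The orbit of $\theta$ maps onto $f'$, so its size is a multiple of $D$, namely $D\cdot\mathrm{ord}(\upsilon)$. Now $\upsilon^i=1$ if and only if $\theta^i\in\Theta^{\Phi^D}$. This holds if and only if $\eta^i$ is an $m$-th power in $\Theta^{\Phi^D}$: if $\eta^i=\beta^m$ with $\beta\in\Theta^{\Phi^D}$ then $\theta^i\in\beta\langle\varepsilon_m\rangle\subset\Theta^{\Phi^D}$, and conversely $\eta^i=(\theta^i)^m$. Since $\mathbb F_{q^D}^\times$ is cyclic of order divisible by $m$, a character is an $m$-th power if and only if it is trivial on $\mu_m=\langle\zeta_n^k\rangle$. By \eqref{eq:nu} this says $x^{ki}=1$.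
\end{proof}

For the central character, $\prod_{\theta^m=\eta}\theta=\eta\,\varepsilon_m^{m(m-1)/2}$. The last factor has square $1$, so it is trivial at the square $\zeta_n$; this is where $\mu_{2n}\subset R$ is used. By Lemma~\ref{lem:green}(c), $\omega_{\chi_\Lambda}(\zeta_n)=\prod_{f'}\nu(f')(\zeta_n)^{|\Lambda'(f')|}$. Writing $[T^k]$ for the coefficient of $T^k$ and, in each factor, $\lambda=\Lambda'(f')$ and $D=|f'|$, we obtain
\begin{equation}\label{eq:ZA}
\mathcal A_m=q^{(g-1)n(n-1)}[T^k]Z_A,\qquad Z_A=\sum_{\Lambda'}T^{|\Lambda'|}\prod_{f'}x^{-d|\lambda|}K_\lambda\bigl(q^{b(x)D}\bigr)^{m/b(x)},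
\end{equation}
with $x=\nu(f')(\zeta_n)$ and $\Lambda'$ running over labels of all sizes.

\subsection{The sum $\mathcal B_{m,b}$ over labels of size $k$}
By Lemma~\ref{lem:green}(d) the characters $\phi$ in \eqref{eq:defB} correspond to the same labels $\Lambda'$. A $\Phi$-orbit $f'$ of size $D$ splits into $\gcd(b,D)$ orbits of $\Phi^b$, of size $D/\gcd(b,D)$. By Lemma~\ref{lem:green}(a) over $\mathbb F_{q^b}$, it contributes $H_\lambda(q^{b_DD})^{\gcd(b,D)}$ to $|GL_k(\mathbb F_{q^b})|/\phi(1)$, hence $K_\lambda(q^{b_DD})^{m/b_D}$ to the summand, and the prefactor $q^{bk(k-1)/2}$ becomes $q^{(g-1)mk(k-1)}=q^{(g-1)n(k-1)}$. The central character is $\Omega=\prod_{f'}\nu(f')^{|\lambda|}\in\Theta^\Phi$, regarded as the character $\Omega\circ\mathrm{Nm}$ of $\mathbb F_{q^b}^\times$. So $\omega_\phi(\zeta_n)^{m/b}=\Omega(\zeta_n^b)^{m/b}=\Omega(\zeta_k)$, where $\zeta_k=\zeta_n^m$ is a primitive $k$-th root of unity. Thus, with $x=\nu(f')(\zeta_k)\in\mu_k(\mathbb C)$,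
\begin{equation}\label{eq:ZB}
\mathcal B_{m,b}=q^{(g-1)n(k-1)}[T^k]Z_{B},\qquad Z_{B}=\sum_{\Lambda'}T^{|\Lambda'|}\prod_{f'}x^{-e|\lambda|}K_\lambda\bigl(q^{b_DD}\bigr)^{m/b_D}.
\end{equation}

\subsection{Logarithms}
The series $Z_A$ and $Z_B$ do not look alike: in $Z_A$ the integer $b(x)$ varies with the orbit, in $Z_B$ the integer $b$ is fixed. Both are products over orbits, so we take logarithms, which turns them into sums over orbits, and count orbits by size and by $x$.

\begin{lemma}\label{lem:log}
Let $N\mid q-1$, let $\zeta_N\in\mathbb F_q^\times$ be a primitive $N$-th root of unity, and let $W_\lambda(D,x)\in\mathbb C$ for $D\ge1$, $x\in\mu_N(\mathbb C)$, with $W_\emptyset=1$. Put $Z=\sum_{\Lambda'}T^{|\Lambda'|}\prod_{f'}W_{\Lambda'(f')}\bigl(|f'|,\nu(f')(\zeta_N)\bigr)$ and $\log\sum_\lambda W_\lambda(D,x)T^{|\lambda|}=\sum_{i\ge1}J_i(D,x)T^i$. Then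
\[
\log Z=\sum_{j,l,i\ge1}\frac{\mu(j)(q^l-1)}{jl\,N}\sum_{y\in\mu_N}J_i(jl,y^j)\,T^{jli}.
\]
\end{lemma}

\begin{proof}
A label is a choice of a partition for each orbit, so $Z=\prod_{f'}\sum_\lambda W_\lambda T^{|f'||\lambda|}$ and $\log Z=\sum_{D,x}M_D(x)\sum_iJ_i(D,x)T^{Di}$, where $M_D(x)$ is the number of orbits of size $D$ with $\nu(f')(\zeta_N)=x$. By \eqref{eq:nu}, $DM_D(x)$ is the number of characters $\eta$ of $\mathbb F_{q^D}^\times$ with $\eta(\zeta_N)=x$ that are not fixed by $\Phi^l$ for any proper divisor $l$ of $D$. For $D=jl$, those fixed by $\Phi^l$ are $\eta=\eta_l\circ\mathrm{Nm}$ with $\eta_l$ a character of $\mathbb F_{q^l}^\times$, and $\eta(\zeta_N)=\eta_l(\zeta_N)^j$. Each value $\eta_l(\zeta_N)=y\in\mu_N$ is taken $(q^l-1)/N$ times. M\"obius inversion gives $DM_D(x)=\sum_{jl=D}\mu(j)\,\#\{y:y^j=x\}\,(q^l-1)/N$; substitute.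
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:eval}]
For $Z_B$ take $N=k$. Then $J_i(D,x)=x^{-ei}a_{m/b_D,i}(q^{b_DD})$, and $y$ enters only through $\sum_{y\in\mu_k}y^{-eji}$. Since $\gcd(e,k)=1$, this is $k$ if $k\mid ji$ and $0$ otherwise. So $\log Z_B$ has no terms of degree between $1$ and $k-1$. Therefore $[T^k]Z_B=[T^k]\log Z_B$, and only the terms with $l=1$, $ji=k$ contribute:
\[
[T^k]Z_B=(q-1)\sum_{ji=k}\frac{\mu(j)}j\,a_{m/b_j,i}(q^{jb_j})=(q-1)\Psi_{m,b}.
\]

For $Z_A$ take $N=n$. Then $J_i(D,x)=x^{-di}a_{m/b(x),i}(q^{b(x)D})$, and the inner sum is $\sum_{y\in\mu_n}y^{-dji}a_{m/\beta,i}(q^{\beta jl})$ with $\beta=\mathrm{ord}(y^{jk})$, which depends only on $w=y^k\in\mu_m$. The fibers of $y\mapsto y^k$ are the cosets of $\mu_k$, and the sum of $y^{-dji}$ over such a coset vanishes unless $k\mid dji$, that is, $k\mid ji$, as $\gcd(d,k)=1$. Again $[T^k]Z_A=[T^k]\log Z_A$ comes from $l=1$, $ji=k$. There $y^{-dji}=w^{-d}$, each $w$ has $k$ preimages, and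
\[
[T^k]Z_A=\frac{q-1}m\sum_{ji=k}\frac{\mu(j)}j\sum_{w\in\mu_m}w^{-d}\,a_{m/\mathrm{ord}(w^j),\,i}\bigl(q^{j\,\mathrm{ord}(w^j)}\bigr).
\]
Group the $w$ by their order $b$. Then $\mathrm{ord}(w^j)=b_j$, and the sum of $w^{-d}$ is $c_b(-d)=\mu(b)$, as $\gcd(d,b)=1$. This gives $\frac{q-1}m\sum_{b\mid m}\mu(b)\Psi_{m,b}$. Insert both results in \eqref{eq:ZA} and \eqref{eq:ZB}.
\end{proof}

Coprimality of $d$ and $e$ to $k$ is what removes the low-order terms of the logarithms. It makes the coefficient of $T^k$ linear in the $a_{s,i}$, and only for that reason can a sum over $b$ outside the generating function match a variation of $b$ inside it.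

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{Proof of Theorem~\ref{thm:main}}
Since $2g-2\ge0$, Proposition~\ref{prop:eval} shows that $\mathcal A_m$, $\mathcal B_{m,b}$ and $\mathcal B_m(j)$ (note $c_b(j)\in\mathbb Z$, being a Galois-invariant algebraic integer) are values of Laurent polynomials in $\mathbb Q[q^{\pm1}]$ that do not depend on the homomorphism $R\to\mathbb F_q$, on $d$, or on $e$. So Lemma~\ref{lem:katz} applies to \eqref{eq:countA} and to Proposition~\ref{prop:countB}; below $q=uv$.

Comparing \eqref{eq:auxA} with \eqref{eq:countA} and using $E(PGL_n)=|G|/(q-1)$, we get $\sum_{m'\mid m}\varphi(m')\bigl(\check E_{m'}-(q-1)^{1-2g}\mathcal A_{m'}\bigr)=0$ for all $m\mid n$. By induction on $m$,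
\begin{equation}\label{eq:Echeck}
\check E_m=(q-1)^{1-2g}\mathcal A_m=\frac{q^{(g-1)n(n-1)}}{m(q-1)^{2g-2}}\sum_{b\mid m}\mu(b)\Psi_{m,b},
\end{equation}
for every twist prime to $n$, in particular for $d'$.

Fix $m$. Comparing \eqref{eq:auxB} with Proposition~\ref{prop:countB}, the sum of $E_m(j)-(q-1)^{1-2g}\mathcal B_m(j)$ over the subgroup of order $r$ of $\mathbb Z/m$ vanishes for every $r\mid m$. The summand depends only on the order of $j$, by Lemma~\ref{lem:symmetry}(c) and the remark after \eqref{eq:defP}, and that subgroup has $\varphi(r')$ elements of order $r'$ for each $r'\mid r$. By induction on $r$ the summand vanishes. With Lemma~\ref{lem:shift} and $n(k-1)+n(n-k)=n(n-1)$, for every integer $j$ and $\gamma$ of order $m$,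
\begin{equation}\label{eq:sector}
C(m,j):=E_m(j)\,q^{F(\gamma)}=\frac{q^{(g-1)n(n-1)}}{m(q-1)^{2g-2}}\sum_{b\mid m}c_b(j)\,\Psi_{m,b}.
\end{equation}
For $j=d$ prime to $n$ we have $c_b(d)=\mu(b)$, and \eqref{eq:sector} is \eqref{eq:Echeck}. This is the only place where the power of the gerbe has to be prime to $n$. \qed

\subsection{Proof of Theorem~\ref{thm:converse}}
If $\gcd(d,n)=1$, the equality follows from Theorem~\ref{thm:main} by summing over $\kappa$ and $\gamma$. Let $\gcd(d,n)>1$. For $g=1$, Proposition~\ref{prop:genus1} gives $E_{st}^{\hat B^d}(\hat{\mathcal M}^e)=\gcd(d,n)^2\ne1=E(\check{\mathcal M}^{d'})$. Let $g\ge2$. The differences $C(m,d)-C(m,1)$ could cancel in the sum over $m$; we exclude this by comparing degrees.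

\begin{lemma}\label{lem:leading}
For $g\ge2$ the Laurent polynomial $\Psi_{m,b}$ has leading term $q^{(g-1)n(k+1)}$, for every $b\mid m$.
\end{lemma}

\begin{proof}
A hook length is arm plus leg plus one. The legs sum to $n(\lambda)$, and the numbers arm plus one in a row of length $\lambda_r$ sum to $\binom{\lambda_r+1}2$. So $H_\lambda$ has leading coefficient $1$ and degree $\sum_r\binom{\lambda_r+1}2$. The coefficient $a_{s,i}$ is $\sum_{|\lambda|=i}K_\lambda^s$ plus a combination of products $K_{\lambda^1}^s\cdots K_{\lambda^t}^s$ with $t\ge2$ nonempty partitions of total size $i$. Each term has degree $(2g-2)s\sum\binom{\ell+1}2$, summed over all row lengths $\ell$ that occur, and these add up to $i$. Since $\binom{\ell+\ell'+1}2=\binom{\ell+1}2+\binom{\ell'+1}2+\ell\ell'$, the degree is largest for the single term $\lambda=(i)$. So $a_{s,i}$ has leading term $q^{(g-1)si(i+1)}$, and the term $(j,i)$ of \eqref{eq:Psi} has degree $(g-1)mji(i+1)=(g-1)n(i+1)$. This is largest for $i=k$, $j=1$, where the coefficient is $1$.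
\end{proof}

By \eqref{eq:sector} and the lemma, the polynomial $C(m,j)$ has degree at most
\[
D_m=(g-1)\bigl(n(n-1)+n(k+1)-2\bigr)=(g-1)\Bigl(n^2+\frac{n^2}m-2\Bigr),
\]
which is strictly decreasing in $m$, and its coefficient of $q^{D_m}$ is $\frac1m\sum_{b\mid m}c_b(j)=\frac1m\sum_{w\in\mu_m}w^j$, which is $1$ if $m\mid j$ and $0$ otherwise. Let $N_m$ be the number of elements of order $m$ in $\Gamma$. By \eqref{eq:stringy2} and the case of the power $1$,
\[
E_{st}^{\hat B^d}(\hat{\mathcal M}^e)-E(\check{\mathcal M}^{d'})=\sum_{m\mid n}N_m\bigl(C(m,d)-C(m,1)\bigr).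
\]
Let $p$ be the smallest prime dividing $\gcd(d,n)$. If $\gcd(m,d)=1$, then $c_b(d)=\mu(b)=c_b(1)$ for all $b\mid m$, and the term vanishes. Every other $m$ has a prime factor dividing $\gcd(d,n)$, so $m\ge p$. For $m=p$ the coefficient of $q^{D_p}$ is $1$ in $C(p,d)$ and $0$ in $C(p,1)$. For $m>p$ the degree is at most $D_m<D_p$. As $N_p=p^{2g}-1$, the difference has leading term $(p^{2g}-1)q^{D_p}\ne0$. \qed

\begin{thebibliography}{9}

\bibitem{FM} Farb and Margalit, \emph{Primer}.

\bibitem{sheet} \emph{Global Topology Of The Hitchin System},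
\texttt{https://\allowbreak hauselgroup.\allowbreak pages.\allowbreak ist.\allowbreak ac.\allowbreak at/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 196/\allowbreak 2021/\allowbreak 05/\allowbreak Global-\allowbreak Topology-\allowbreak of-\allowbreak the-\allowbreak Hitchin-\allowbreak System-\allowbreak 5-\allowbreak lecture-\allowbreak course-\allowbreak Problem-\allowbreak sheet-\allowbreak July-\allowbreak 2010-\allowbreak Bonn.pdf}

\bibitem{HRV} Hausel and Rodriguez-Villegas, \emph{Mixed Hodge polynomials of character varieties}, with an appendix by Katz, Invent. Math. 174 (2008).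

\bibitem{LS} Lusztig and Srinivasan, J. Algebra 49 (1977).

\bibitem{Mac} Macdonald, \emph{Symmetric Functions and Hall Polynomials}.

\end{thebibliography}
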